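# Integrable harmonic functions on manifolds with one end

## 1. First guess: one end forces an integrable harmonic function to be constant

Let $M$ be a complete, connected, non-compact smooth Riemannian manifold without boundary, with Riemannian measure $\nu$. A function $u$ is harmonic if $\Delta u=0$, where in local coordinates
$$\Delta f=\frac1{\sqrt{\det g}}\,\partial_i\big(\sqrt{\det g}\;g^{ij}\,\partial_j f\big).$$

**Definition ($L^p$-Liouville property).** $M$ has the $L^p$-Liouville property if every harmonic $u$ on $M$ with $\int_M|u|^p\,d\nu<\infty$ (for $p=\infty$: every bounded harmonic $u$) is constant.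

For $1<p<\infty$ a theorem of Yau says that every complete non-compact manifold has this property. The $L^1$-Liouville property, by contrast, depends on the geometry.

**Definition (one end).** $M$ has only one end if for every compact $K\subset M$ the complement $M\setminus K$ has exactly one unbounded (that is, not relatively compact) connected component.

For example, $\mathbb R^n$ with $n\ge2$ has only one end. A compact $K$ lies in an open Euclidean ball $B$, and $\mathbb R^n\setminus B$ is connected and non-compact, so it lies in one component of $\mathbb R^n\setminus K$; all other components lie in $B$. The cylinder $\mathbb R\times S^1$ has two ends: remove $\{0\}\times S^1$.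

The paper "Uniqueness of $L^1$ harmonic functions on rotationally symmetric Riemannian manifolds" leads to the following conjecture.

> *Any manifold with only one end has the $L^1$-Liouville property.*

The first guess is "yes". The easiest integrable harmonic functions that one can write down tend to $+\infty$ along one end and to $-\infty$ along another, and with a single end there seems to be no room for this. Let us test the guess by hand.

## 2. Flat space, symmetric planes, the function $x$, and the cylinder

Two facts about surfaces are used all the time. If $g'=\rho^2g$ on a surface, then $\Delta'=\rho^{-2}\Delta$ and $d\nu'=\rho^2d\nu$. So harmonicity depends only on the conformal class, while integrability and completeness depend on $\rho$. Secondly, in a complete manifold a curve that leaves every compact set has infinite length: a curve of finite length is Cauchy, so it converges to a point of $M$.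

**Flat $\mathbb R^n$.** By the mean value property, $|u(x)|\le |B_R|^{-1}\int_{B_R(x)}|u|\le|B_R|^{-1}\|u\|_1\to0$. So $u\equiv0$, and the guess passes.

**Rotationally symmetric planes.** Take a complete metric $\lambda(r)^2|dz|^2$ on $\{|z|<r_*\}$, with $r=|z|$ and $0<r_*\le\infty$. A harmonic $u$ is the real part of a power series, so its Fourier coefficients on circles are $\frac1{2\pi}\int u(re^{i\theta})e^{-im\theta}d\theta=a_mr^{|m|}$. If $u$ is integrable, then
$$|a_m|\int_0^{r_*} r^{|m|}\lambda^2\,r\,dr\le\frac1{2\pi}\|u\|_1<\infty .$$
Suppose $a_m\neq0$ for some $m\ne0$. Fix $r_0\in(0,r_*)$. By Cauchy–Schwarz,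
$$\Big(\int_{r_0}^{r_*}\lambda\,dr\Big)^2\le\int_{r_0}^{r_*}\lambda^2r^{|m|+1}dr\int_{r_0}^{\infty}r^{-|m|-1}dr<\infty .$$
So a radial ray has finite length, which contradicts completeness. Hence $u=a_0$, and the guess passes again.

**The function $x$ on the plane, with any conformal metric.** Let $\lambda^2|dz|^2$ be a conformal metric on $\mathbb C$, with no symmetry, and suppose that $u=x$ is integrable:
$$\int_0^{2\pi}|\cos\varphi|\int_0^\infty r^2\lambda^2\,dr\,d\varphi<\infty .$$
For almost every $\varphi$ we get $\int_1^\infty r^2\lambda^2dr<\infty$, hence $\big(\int_1^\infty\lambda\,dr\big)^2\le\int_1^\infty r^2\lambda^2dr\int_1^\infty r^{-2}dr<\infty$. So a ray has finite length and the metric is not complete.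

**The cylinder, which has two ends.** On $\mathbb R\times S^1$ take $g=\sigma(s)^2(ds^2+d\theta^2)$ and the harmonic function $u=s$. Now completeness asks for $\int^\infty\sigma\,ds=\infty$, and integrability asks for $\int^\infty s\sigma^2ds<\infty$. Cauchy–Schwarz gives $(\int\sigma)^2\le\int s\sigma^2\int\frac{ds}s$, and the last integral diverges, so there is no contradiction. The divergence is only logarithmic, and $\sigma\approx1/(s\log s)$ satisfies both demands. We fix a smooth, positive, even version for the whole talk:
$$\ell(s)=\sqrt{2+s^2}\;\log(2+s^2).$$
It has three properties.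
$$\int_0^\infty\frac{ds}{\ell(s)}=\infty,\qquad(1)$$
because for $s\ge2$ we have $\sqrt{2+s^2}\le\sqrt2\,s$ and $2+s^2\le s^3$, so $\ell(s)\le3\sqrt2\,s\log s$.
$$\int_0^\infty\frac{s\,ds}{\ell(s)^2}=\int_0^\infty\frac{s\,ds}{(2+s^2)\log^2(2+s^2)}=\frac1{2\log2},\qquad(2)$$
because $\frac{d}{ds}\frac1{\log(2+s^2)}=-\frac{2s}{(2+s^2)\log^2(2+s^2)}$.
$$\int_0^\infty\frac{ds}{\ell(s)^2}<\infty,\qquad(3)$$
because $\ell(s)^2\ge(2+s^2)\log^22$.

With $\sigma=1/\ell$ the cylinder is complete: $L(s)=\int_0^sd\tau/\ell(\tau)$ is proper by (1) and $|\nabla L|=1$, so bounded sets are relatively compact and Hopf–Rinow applies. Also $\int|s|\,d\nu=2\pi/\log2$ by (2). So a non-constant integrable harmonic function exists, on a surface with two ends.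

So far the guess looks right: it survives every one-ended test, and what breaks the property has two ends. It is nevertheless false, and the tests show where to look. They used conformal metrics in dimension two and surfaces without handles. Each of these limitations matters.

## 3. What holds and what fails in each dimension

**Theorem 1.** For every $n\ge3$ there is a smooth complete Riemannian metric $g$ of finite volume on $\mathbb R^n=\mathbb R_s\times\mathbb R^{n-1}_y$ such that $u(s,y)=s$ is harmonic and
$$\int|u|\,d\nu=\frac{(\pi/2)^{(n-1)/2}}{\log2}<\infty .$$
Since $\mathbb R^n$ $(n\ge2)$ has only one end, the conjecture is false.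

**Theorem 2.** Let $M$ be a complete connected non-compact Riemannian surface and $u$ harmonic on $M$. Suppose that for some compact $K$, $u$ has a single-valued harmonic conjugate on $M\setminus K$: a smooth $v$ with $\Delta v=0$, $|\nabla v|=|\nabla u|$, $\langle\nabla u,\nabla v\rangle=0$. If $u\in L^1$, or more generally $\int^\infty R\,dR/m(R)=\infty$ with $m(R)=\int_{B(o,R)}|u|\,d\nu$, then $u$ is constant.

Here $o\in M$ is a fixed point.

**Theorem 3.** There is a complete orientable Riemannian surface of finite area with only one end that carries a non-constant integrable harmonic function.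

**Corollary 4.**

1. Let $M$ be a complete surface diffeomorphic to a closed surface (orientable or not) minus $k\ge1$ points. Then the space of integrable harmonic functions modulo constants has dimension $\le k-1$. This bound is sharp for the sphere minus $k$ points. In particular, for $k=1$ the $L^1$-Liouville property holds: the conjecture is true for surfaces of finite topological type.
2. Some complete metric on $\mathbb R^n$, $n\ge2$, fails the $L^1$-Liouville property if and only if $n\ge3$.
3. Let $S$ be a connected non-compact orientable surface with one end. Every complete metric on $S$ has the $L^1$-Liouville property if and only if $S$ has finite genus.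

A surface has *finite topological type* if it is diffeomorphic to a closed surface minus finitely many points. With $k$ points removed it has at least $k$ ends (take $K$ to be the complement of $k$ disjoint punctured discs around them), so among non-compact surfaces of finite type, one end means $k=1$. The *genus* of an orientable surface is the largest number of disjoint simple closed curves whose union does not disconnect it. The plane has genus $0$, a torus minus a point has genus $1$, and a surface with infinitely many handles has infinite genus.

## 4. Dimension at least three: a metric that makes a coordinate integrable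

We keep $u=s$ and look for metrics $g=\alpha^2ds^2+h$ on $\mathbb R_s\times\mathbb R^{n-1}_y$, where $h$ acts in the $y$-directions only and may depend on $s$. Then $\sqrt{\det g}=\alpha\sqrt{\det h}$ and $g^{ss}=\alpha^{-2}$, so $\Delta s=0$ says exactly that $\partial_s(\sqrt{\det h}/\alpha)=0$. We arrange $\sqrt{\det h}=\alpha$. The volume density is then $\alpha^2$, and $\alpha=e^{-|y|^2}/\ell(s)$ makes $s$ integrable, by (2).

The first choice of $h$ is the isotropic one, $h=\alpha^{2/(n-1)}|dy|^2$. It fails at completeness: along a ray $s=0$, $y=re$ with $|e|=1$, the length is $\ell(0)^{-1/(n-1)}\int_0^\infty e^{-r^2/(n-1)}dr<\infty$.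

What gets past this point is that only the *determinant* of $h$ is prescribed. We may give the radial direction unit length and put all the smallness into the $n-2$ angular directions. This needs $n-2\ge1$. For $n=2$ the condition forces $h=\alpha^2dy^2$, so $g$ is conformal to the flat plane, and the third test of Section 2 shows that then no choice of $\alpha$ works. Near $y=0$ we must return to the isotropic form, because a metric with radial eigenvalue $1$ and angular eigenvalue different from $1$ has no limit there.

**Proof of Theorem 1.** Let $r=|y|$ and $\alpha(s,y)=e^{-|y|^2}/\ell(s)$. Let $\kappa:[0,\infty)\to[0,1]$ be smooth with $\kappa=0$ on $[0,1]$ and $\kappa=1$ on $[2,\infty)$. Put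
$$P=\alpha^{(1-\kappa(r))/(n-1)},\qquad q=(\alpha/P)^{1/(n-2)},\qquad h=P^2dr^2+q^2(|dy|^2-dr^2),\qquad g=\alpha^2ds^2+h .$$
Here $|dy|^2-dr^2$ is the angular part of the flat metric of $\mathbb R^{n-1}$.

**Step 1: $g$ is a smooth metric.** For $r\le1$ we have $P=\alpha^{1/(n-1)}$ and $\alpha/P=\alpha^{(n-2)/(n-1)}$, so $q=\alpha^{1/(n-1)}=P$ and $h=\alpha^{2/(n-1)}|dy|^2$, which is smooth also at $y=0$. For $r>0$ the functions $P,q>0$ and the form $dr$ are smooth, and $h$ is positive definite in the $y$-directions.

**Step 2: $s$ is harmonic.** In the coordinates $y$ the matrix of $h$ has the eigenvalue $P^2$ once (radially) and $q^2$ with multiplicity $n-2$. Hence $\sqrt{\det h}=Pq^{n-2}=\alpha$ and $\sqrt{\det g}=\alpha^2$. Since $g^{ss}=\alpha^{-2}$ and $g^{sy_i}=0$,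
$$\Delta s=\alpha^{-2}\,\partial_s(\alpha^2\cdot\alpha^{-2})=0 .$$

**Step 3: $s$ is integrable and the volume is finite.** By (2) and $\int_{\mathbb R}e^{-2x^2}dx=(\pi/2)^{1/2}$,
$$\int|s|\,d\nu=\int_{\mathbb R}\frac{|s|}{\ell(s)^2}ds\int_{\mathbb R^{n-1}}e^{-2|y|^2}dy=\frac1{\log2}\Big(\frac\pi2\Big)^{(n-1)/2}.$$
The volume is $\int_{\mathbb R}\ell^{-2}ds\int e^{-2|y|^2}dy<\infty$ by (3).

**Step 4: $g$ is complete.** We show that a curve of length $\le D$ starting at $0$ stays in a compact set that depends only on $D$. First we bound $r$. Where $r>2$ we have $P=1$, so $|\nabla r|_g=1/P=1$. If the curve is at a point with $r>2$, follow it back to the last time at which $r=2$; since then $r$ has grown by at most the length used. So $r\le R:=2+D$ on the whole curve.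

Now we bound $s$. On the curve, $\alpha\ge e^{-R^2}/\ell(s)$, and length is at least $\int\alpha\,|ds|$, so
$$D\ge e^{-R^2}\int\frac{|ds|}{\ell(s)}\ge e^{-R^2}\,\Big|\int_0^{s_1}\frac{d\sigma}{\ell(\sigma)}\Big|,$$
where $s_1$ is the value of $s$ at the endpoint. By (1) and since $\ell$ is even, $\int_0^{s_1}d\sigma/\ell\to\pm\infty$ as $s_1\to\pm\infty$, so $|s_1|$ is bounded in terms of $D$. Thus bounded sets are relatively compact, and $g$ is complete by Hopf–Rinow.

**Step 5: one end.** This is a property of the topology of $\mathbb R^n$, checked in Section 1. $\blacksquare$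

## 5. Surfaces: the conjugate function as a third dimension

On a surface the trick of Section 4 is not available, and the computation with $u=x$ suggests that something prevents it. Theorem 2 makes this precise.

The standard approach is to test $\Delta u=0$ with $\chi^2u$, where $\chi$ is a cutoff; this gives
$$\int\chi^2|\nabla u|^2\le4\int u^2|\nabla\chi|^2 .\qquad(4)$$
But integrability of $u$ controls $\int|u||\nabla\chi|^2$, not $\int u^2|\nabla\chi|^2$. If $u$ were bounded we would be done. So we want a bound on $u$, and the natural tool is the weight $|u|$: with this weight we have cutoffs of small energy, so a positive function $h$ with $\operatorname{div}(|u|\nabla h)\le0$ should be unable to drop below its boundary values. We therefore want such an $h$ that is small where $|u|$ is large.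

Try $h=f(u)$. Where $u>0$,
$$\operatorname{div}(u\nabla f(u))=|\nabla u|^2\,\big(uf'(u)\big)' .$$
So $uf'(u)$ must be non-increasing in $u$. If $u_0f'(u_0)=-c<0$ at some $u_0>0$, then $f'(u)\le-c/u$ for $u\ge u_0$, so $f\to-\infty$ logarithmically and is not positive. Hence a positive $f$ on $(0,\infty)$ is non-decreasing, which is useless. This is the exact point where functions of $u$ alone fail: $f''+f'/u$ is the Laplacian of $\mathbb R^2$ on radial functions, and a positive superharmonic function on $\mathbb R^2$ cannot decay at infinity.

The conjugate $v$ supplies the missing dimension. The operator $\partial_u^2+\frac1u\partial_u+\partial_v^2$ is the Laplacian of $\mathbb R^3$ on functions of the distance $u$ to an axis and of the coordinate $v$ along the axis. In $\mathbb R^3$ there *are* positive superharmonic functions that tend to $0$: a smooth one is $(1+|X|^2)^{-1/2}$, with Laplacian $-3(1+|X|^2)^{-5/2}$. This is what we shall use.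

**Proof of Theorem 2.** Suppose that $u$ is non-constant. We enlarge $K$ so that $K\ne\emptyset$.

**Step 1: $u\neq0$ almost everywhere.** This is needed so that statements weighted by $|u|$ lose nothing. In isothermal coordinates $u$ is locally the real part of a holomorphic function, hence real-analytic. If $\{u=0\}$ had positive measure in some connected chart, $u$ would vanish identically there. The set of points near which $u\equiv0$ is open, and it is closed by the same analyticity, so $u\equiv0$ on the connected surface $M$, a contradiction. In particular $m(R)>0$ for all $R>0$.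

**Step 2: cutoffs with small weighted energy.** We construct compactly supported Lipschitz functions $0\le\chi\le1$, tending to $1$ locally uniformly, with
$$\int|u||\nabla\chi|^2\,d\nu\to0.\qquad(5)$$
If $u\in L^1$, then $m$ is bounded and $\int^\infty R\,dR/m(R)=\infty$; so we assume only the latter. Since $m$ is non-decreasing,
$$\int_{2^{j+1}}^{2^{j+2}}\frac{R\,dR}{m(R)}\le\frac{1}{m(2^{j+1})}\cdot\frac{4^{j+2}-4^{j+1}}2=\frac{6\cdot4^j}{m(2^{j+1})},$$
so $\sum_j4^j/m(2^{j+1})=\infty$. For integers $a<b$ let $S=\sum_{j=a}^{b-1}4^j/m(2^{j+1})$. Let $r=d(o,\cdot)$, and let $\chi$ be the continuous function of $r$ that is $1$ for $r\le2^a$, is linear on each $[2^j,2^{j+1}]$, $a\le j<b$, with slope $-2^j/(S\,m(2^{j+1}))$, and is constant for $r\ge2^b$. The drop on $[2^j,2^{j+1}]$ is $4^j/(S\,m(2^{j+1}))$, so the total drop is $1$ and $\chi=0$ for $r\ge2^b$. As $|\nabla r|\le1$ almost everywhere,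
$$\int|u||\nabla\chi|^2\le\sum_{j=a}^{b-1}\frac{4^j}{S^2m(2^{j+1})^2}\,m(2^{j+1})=\frac1S .$$
Choose $b$ with $S\ge a$ and let $a\to\infty$. The supports are compact because closed balls in a complete manifold are compact.

**Step 3: a weighted superharmonic function.** This step turns the three-dimensional picture into an inequality. On $U=M\setminus K$ put $h=\eta(u,v)$ with $\eta=(1+u^2+v^2)^{-1/2}$. We claim that
$$\int|u|\langle\nabla h,\nabla\varphi\rangle\,d\nu\ge0\quad\text{for every Lipschitz }\varphi\ge0\text{ with compact support in }U.\qquad(6)$$
We have $\eta_u=-u\eta^3$ and $\eta_v=-v\eta^3$, so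
$$|u|\nabla h=-|u|h^3(u\nabla u+v\nabla v)$$
is a locally Lipschitz vector field. Its distributional divergence is therefore its almost everywhere pointwise divergence, and it may be tested against $\varphi$. Where $u\ne0$, the relations $\Delta u=\Delta v=0$, $|\nabla v|=|\nabla u|$, $\langle\nabla u,\nabla v\rangle=0$ give $\Delta h=(\eta_{uu}+\eta_{vv})|\nabla u|^2$ and $\langle\nabla|u|,\nabla h\rangle=\operatorname{sgn}(u)\,\eta_u|\nabla u|^2=|u|\frac{\eta_u}u|\nabla u|^2$. Also $\eta_{uu}=-\eta^3+3u^2\eta^5$, $\eta_{vv}=-\eta^3+3v^2\eta^5$ and $\eta_u/u=-\eta^3$. Hence
$$\operatorname{div}(|u|\nabla h)=|u||\nabla u|^2\Big(\eta_{uu}+\eta_{vv}+\frac{\eta_u}u\Big)=|u||\nabla u|^2\big(-3\eta^3+3(u^2+v^2)\eta^5\big)=-3\eta^5|u||\nabla u|^2\le0,$$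
where the last equality uses $\eta^3=\eta^5(1+u^2+v^2)$. Since $u\ne0$ almost everywhere, $\int|u|\langle\nabla h,\nabla\varphi\rangle=-\int\varphi\operatorname{div}(|u|\nabla h)\ge0$.

**Step 4: $u$ is bounded.** We show that $h$ stays above its minimum on the boundary of a compact set. Choose a compact $K_1$ with $K\subset\operatorname{int}K_1$. As $M$ is connected and non-compact and $K_1\neq\emptyset$, the boundary $\partial K_1$ is non-empty. Let $h_0=\min_{\partial K_1}h\in(0,1]$ and
$$\psi=(h_0-h)_+\ \text{ on }M\setminus K_1,\qquad\psi=0\ \text{ on }K_1 .$$

The function $\psi$ is locally Lipschitz. Only points near $\partial K_1$ need a check, and there $f=(h_0-h)_+$ is defined and locally Lipschitz, with $f=0$ on $\partial K_1$. For $x\notin K_1$ and $y\in K_1$ close together, a short geodesic from $x$ to $y$ meets $\partial K_1$ at some $w$, and $|\psi(x)-\psi(y)|=|f(x)-f(w)|\le C\,d(x,w)\le C\,d(x,y)$; the other cases are clear. Moreover $0\le\psi\le1$ because $h>0$ and $h_0\le1$, and $\operatorname{supp}\psi\subset\overline{M\setminus K_1}=M\setminus\operatorname{int}K_1\subset U$. Almost everywhere we have $\nabla h=-\nabla\psi$ on $\{\psi>0\}$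 and $\nabla\psi=0$ on $\{\psi=0\}$.

Put $\varphi=\chi^2\psi$ in (6). Since $\nabla\varphi=\chi^2\nabla\psi+2\chi\psi\nabla\chi$, and $\nabla\varphi=0$ almost everywhere on $\{\psi=0\}$, we get
$$\int|u|\chi^2|\nabla\psi|^2\le2\int|u|\chi\psi|\nabla\psi||\nabla\chi|\le2\Big(\int|u|\chi^2|\nabla\psi|^2\Big)^{1/2}\Big(\int|u||\nabla\chi|^2\Big)^{1/2},$$
where $\psi\le1$ was used. All integrals are finite, so $\int|u|\chi^2|\nabla\psi|^2\le4\int|u||\nabla\chi|^2\to0$ by (5). On any compact set $\chi\to1$ uniformly, hence $|u||\nabla\psi|^2=0$ almost everywhere, and by Step 1 $\nabla\psi=0$ almost everywhere. A locally Lipschitz function with zero gradient almost everywhere is locally constant. As $M$ is connected and $\psi=0$ on $K_1$, we get $\psi\equiv0$. So $h\ge h_0$ on $M\setminus K_1$, that is, $u^2+v^2\le h_0^{-2}-1$ there. Thus $u$ is bounded on $M\setminus K_1$, hence on $M$.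

**Step 5: conclusion.** Now the standard approach works. From $0=\int\langle\nabla u,\nabla(\chi^2u)\rangle=\int\chi^2|\nabla u|^2+2\int\chi u\langle\nabla u,\nabla\chi\rangle$ and Cauchy–Schwarz we get (4), so
$$\int\chi^2|\nabla u|^2\le4\int u^2|\nabla\chi|^2\le4\sup|u|\int|u||\nabla\chi|^2\to0 .$$
Hence $\nabla u=0$ and $u$ is constant, a contradiction. $\blacksquare$

## 6. Flux through the ends of a surface of finite type

On an oriented surface the form $*du$ is closed for harmonic $u$, and its integral over a closed curve is the flux $\int\partial_nu$ across the curve. If all its periods vanish, then $*du=dv$, and $v$ satisfies $\Delta v=0$, $|\nabla v|=|\nabla u|$, $\langle\nabla u,\nabla v\rangle=0$. So the hypothesis of Theorem 2 holds as soon as finitely many fluxes vanish, provided that the surface is topologically simple near infinity.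

**Proof of Corollary 4(1).**

**Step 1: the upper bound.** Outside a compact set, $M$ is a disjoint union of annuli $U_1,\dots,U_k\cong S^1\times(0,\infty)$. Let $\phi_i(u)$ be the flux $\int\partial_nu$ through the core circle of $U_i$, directed outward. The divergence theorem, on the compact piece of $M$ bounded by the core circles, gives $\sum_i\phi_i(u)=\int\Delta u=0$; it holds on non-orientable surfaces as well, since it involves only measures and the outer normal.

Suppose that $u$ is integrable and all $\phi_i(u)=0$. The surface $\bigcup U_i$ is orientable, and each $U_i$ has its first homology generated by the core circle. So the closed form $*du$ has zero periods on $\bigcup U_i$, and $u$ has a single-valued conjugate there. Theorem 2, with $K=M\setminus\bigcup U_i$, shows that $u$ is constant. Thus the linear map $u\mapsto(\phi_1(u),\dots,\phi_k(u))$ from integrable harmonic functions to $\{\sum\phi_i=0\}\cong\mathbb R^{k-1}$ has only constants in its kernel, and the dimension modulo constants is at most $k-1$. For $k=1$ this is the $L^1$-Liouville property.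

**Step 2: sharpness on the sphere minus $k$ points.** We transplant the cylinder of Section 2 to each puncture. Let $p_1,\dots,p_k\in\mathbb C$ be distinct. On $\hat{\mathbb C}\setminus\{p_1,\dots,p_k\}$ take a conformal metric that equals
$$\frac{|dz|^2}{|z-p_i|^2\,\ell(\log|z-p_i|)^2}$$
near each $p_i$; conformal factors can be patched by a partition of unity. With $\tau=-\log|z-p_i|$ and $\theta=\arg(z-p_i)$ this is $(d\tau^2+d\theta^2)/\ell(\tau)^2$. A curve from a fixed small circle about $p_i$ inward to the level $\tau$ has length at least $\int d\tau/\ell$ over the levels crossed, which tends to infinity by (1). So bounded sets stay away from the punctures, and the metric is complete.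

For $\sum c_i=0$ let $u=\sum c_i\log|z-p_i|$. Near $\infty$ it equals $\sum c_i\log|1-p_i/z|$, so it is harmonic at $\infty$ too. Near $p_i$ we have $|u|\le C(1+\tau)$ and the area element is $d\tau\,d\theta/\ell(\tau)^2$, so $u$ is integrable by (2) and (3). If $u$ is constant, then every $c_i$ is $0$, because $u$ is singular at $p_i$ when $c_i\ne0$. So these functions form a $(k-1)$-dimensional space modulo constants. $\blacksquare$

**Proof of Corollary 4(2).** For $n\ge3$ use Theorem 1. For $n=2$, $\mathbb R^2$ is the sphere minus one point, and (1) with $k=1$ says that every complete metric has the property. $\blacksquare$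

## 7. Infinitely many necks: a one-ended surface with an integrable harmonic function

By Corollary 4(1), a one-ended surface counterexample must have infinite topology, and by Theorem 2 the flux must be non-zero around loops arbitrarily far out. The two-ended cylinder of Section 2 shows what to aim at. In the coordinate $w=\log z$, it is the double of $\{|z|\ge1\}$ along the unit circle, and its function $s$ is the odd extension of $t=\log|z|$. To merge the two ends, we remove discs $D_k$ going to infinity from both copies and glue along $\partial D_k$ as well. An odd function must vanish on every $\partial D_k$, so $t$ itself can no longer be used. We need a harmonic $0\le u\le t$ on the perforated domain that vanishes on all these circles. The danger is that the necks drain everything and $u\equiv0$. Barriers show that this does not happen if the discs are small enough.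

**Proof of Theorem 3.**

**Step 1: the domain.** We fix the discs. Let $t=\log|z|$, and for $k\ge1$
$$p_k=e^k,\qquad r_k=\exp\big(-10\cdot2^kk(k+1)\big),\qquad D_k=\{|z-p_k|<r_k\},\qquad N=\{|z|\ge1\}\setminus\bigcup_kD_k .$$
Then $r_k\le\frac18$. The discs $\{|z-p_k|\le\frac14\}$ are disjoint, since $p_{k+1}-p_k\ge e(e-1)>4$; they lie in $\{|z|>2\}$, since $e-\frac14>2$; and they do not meet the circles $\{t=j+\frac12\}$, $j\ge1$, since $e^{k+1/2}-e^k\ge e(\sqrt e-1)>1$ and $e^k-e^{k-1/2}\ge e(1-e^{-1/2})>1$.

**Step 2: barriers.** We want positive harmonic functions $\omega_k$ that dominate $t$ on $\partial D_k$ but are tiny away from $p_k$. Put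
$$G_k(z)=\log\left|\frac{1-p_kz}{z-p_k}\right| .$$
The zero $1/p_k$ of the numerator is inside the unit disc, so $G_k$ is harmonic near $\{|z|\ge1\}$ except at $p_k$. From
$$|1-p_kz|^2-|z-p_k|^2=(p_k^2-1)(|z|^2-1)$$
we see that $G_k=0$ on $|z|=1$ and $G_k>0$ for $|z|>1$.

* If $|z|\ge1$ and $|z-p_k|\ge\frac14$, then $\frac{1-p_kz}{z-p_k}=-p_k+\frac{1-p_k^2}{z-p_k}$ has modulus at most $p_k+4(1+p_k^2)\le9p_k^2$, so $G_k\le\log9+2k\le5k$.
* On $\partial D_k$, $|1-p_kz|\ge p_k(p_k-r_k)-1\ge1$, so $G_k\ge\log(1/r_k)$.

Let $\omega_k=(k+1)G_k/\log(1/r_k)$. On $\partial D_k$ we have $|z|\le e^k+\frac18\le e^{k+1}$, hence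
$$\omega_k\ge k+1\ge t\quad\text{on }\partial D_k .\qquad(7)$$
As $\log(1/r_k)=10\cdot2^kk(k+1)$,
$$\omega_k\le\frac{(k+1)\,5k}{10\cdot2^kk(k+1)}=2^{-k-1}\quad\text{where }|z|\ge1,\ |z-p_k|\ge\tfrac14 .\qquad(8)$$

**Step 3: the harmonic function on $N$.** We obtain $u$ as a decreasing limit of solutions on compact pieces. For $j\ge1$ let $N_j=N\cap\{t\le j+\frac12\}$. It is compact, bounded by the circles $|z|=1$, $t=j+\frac12$ and $\partial D_k$ for $k\le j$. Let $u_j$ be continuous on $N_j$, harmonic inside, equal to $j+\frac12$ on $\{t=j+\frac12\}$ and to $0$ on $\partial N\cap N_j$. The maximum principle gives three facts.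

* $0\le u_j\le t$, because this holds on the boundary.
* $u_{j+1}\le u_j$ on $N_j$: on $\{t=j+\frac12\}$ we have $u_{j+1}\le t=u_j$, and on $\partial N\cap N_j$ both vanish.
* $u_j\ge t-\sum_{k\le j}\omega_k$. The right side is harmonic on $N_j$. It is $0$ on $|z|=1$. On $\partial D_k$, $k\le j$, it is $\le t-\omega_k\le0$ by (7) and positivity of the other $\omega$'s. On $\{t=j+\frac12\}$ it is $\le t$.

The limit $u=\lim u_j$ is harmonic in $\operatorname{int}N$ by Harnack's theorem, and $0\le u\le t$. It is continuous up to $\partial N$ with $u=0$ there, because $0\le u\le u_j$ near any boundary point for $j$ large. Finally, $-e^s\in N$ has distance at least $\frac14$ from every $p_k$, so the third fact and (8) give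
$$u(-e^s)\ge s-\sum_{k\ge1}2^{-k-1}=s-\tfrac12\qquad(s\ge1).$$
So $u\not\equiv0$: the necks do not drain $u$.

**Step 4: the double.** Let $M$ be the double of $N$ along $\partial N$. Near $\{|z|=1\}$ its smooth conformal structure is given by the chart equal to $z$ on the first copy and to $1/\bar z$ on the second. Near $\partial D_k$ the chart is $z$ on the first copy and $p_k+r_k^2/\overline{(z-p_k)}$ on the second. With the interior charts $z$ on the first copy and $\bar z$ on the second, all changes of chart are holomorphic, so $M$ is orientable. It is connected, because $N$ is: a path in $\{|z|\ge1\}$ between points of $N$ meets only finitely many $D_k$, and each passage through one can be replaced by an arc of $\partial D_k$.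

**Step 5: the metric.** We want the cylinder metric, changed only near $\partial D_k$ so that the two copies fit smoothly. On $N$ let
$$\sigma=\frac1{|z|\,\ell(t)},\qquad A_k=\{r_k\le|z-p_k|\le2r_k\},\qquad\sigma_k=\max_{A_k}\sigma .$$
On $A_k$ we have $|z|>2$ and $\ell(t)\ge\sqrt2\log2>\frac12$, so $\sigma_k\le1$. Let $\theta:[1,\infty)\to[0,1]$ be smooth with $\theta=1$ on $[1,\frac54]$ and $\theta=0$ on $[\frac32,\infty)$. Define $g=\rho^2|dz|^2$ with $\rho=\sigma$ off $\bigcup A_k$ and
$$\rho^2=(1-\theta)\sigma^2+\theta\,\frac{4\sigma_k^2r_k^2}{|z-p_k|^2}\quad\text{on }A_k,\qquad\theta=\theta(|z-p_k|/r_k).$$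
On $A_k$ we have $\frac14\le r_k^2/|z-p_k|^2\le1$, so the second function lies between $\sigma_k^2\ge\sigma^2$ and $4\sigma_k^2$. Therefore
$$\rho\ge\sigma\ \text{ on }N,\qquad\rho^2\le4\sigma_k^2\le4\ \text{ on }A_k .\qquad(9)$$

Put this metric on both copies. It is smooth across $\{|z|=1\}$: with $w=\log z$ it is $|dw|^2/\ell(t)^2$ for $t\ge0$ small, the second copy occupies $t\le0$ in the chart by $w\mapsto-\bar w$, and $\ell$ is even, so the doubled metric is $|dw|^2/\ell(t)^2$ for all $t$ near $0$. It is smooth across $\partial D_k$: with $\zeta=\log(z-p_k)$, the metric near $\partial D_k$ is $4\sigma_k^2r_k^2|d\zeta|^2$, and the inversion in $\partial D_k$ is the reflection $\operatorname{Re}\zeta\mapsto2\log r_k-\operatorname{Re}\zeta$, an isometry. So $g$ is a smooth conformal metric on $M$.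

**Step 6: the function on $M$.** Let $\tilde u=u$ on the first copy and $\tilde u=-u$ on the second. Since $u=0$ on $\partial N$, the Schwarz reflection principle in the above charts (in $w$ or $\zeta$ the gluing curve is a straight line), together with conformal invariance, shows that $\tilde u$ is harmonic on $M$. It is not constant, since it vanishes on $\partial N$ but not everywhere.

For integrability, note that $t\le k+1$ on $A_k$ (there $|z|\le e^k+\frac14\le e^{k+1}$), and that $A_k$ has area at most $4\pi r_k^2$. In the coordinates $t,\arg z$ we have $\sigma^2dA=\ell(t)^{-2}\,dt\,d(\arg z)$. With (9) and (2),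
$$\int_M|\tilde u|\,d\nu\le2\int_Nt\rho^2dA\le2\cdot2\pi\int_0^\infty\frac{t\,dt}{\ell(t)^2}+2\sum_k(k+1)\cdot4\cdot4\pi r_k^2<\infty .$$
In the same way, by (3), the area is at most $4\pi\int_0^\infty\ell^{-2}dt+32\pi\sum_kr_k^2<\infty$.

**Step 7: completeness.** We exhibit a proper $1$-Lipschitz function. Let $T=t$ on both copies. It is continuous on $M$, and proper because $N\cap\{t\le R\}$ is compact. With $L(t)=\int_0^td\tau/\ell(\tau)$, (1) shows that $L\circ T$ is proper. On each copy, up to the boundary, $|\nabla(L\circ T)|_g=\frac1{|z|\ell(t)\rho}=\sigma/\rho\le1$ by (9).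

To pass across the gluing curves, take a $C^1$ curve $\gamma$ in $M$. Near a gluing curve choose coordinates $(x,y)$ in which that curve is $\{x=0\}$ and the interchange of copies is $x\mapsto-x$. Then $L\circ T$ is a smooth function of $(|x|,y)$. The times at which $x=0$ and $x'\ne0$ are isolated. At a time with $x=x'=0$ the function $|x|$ is differentiable along $\gamma$ with derivative $0$, so $(|x|,y)$ has the same velocity as $\gamma$. So off a countable set of times $L\circ T\circ\gamma$ is differentiable with $|(L\circ T\circ\gamma)'|\le|\gamma'|_g$. It is also locally Lipschitz, so its increments are bounded by the length of $\gamma$. Hence $L\circ T$ is $1$-Lipschitz, bounded sets are relatively compact, and $M$ is complete.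

**Step 8: one end.** Here the necks do their work. Let $K\subset M$ be compact and choose $j\ge1$ with $K\subset\{T<R\}$, $R=j+\frac12$. The set $N\cap\{t\ge R\}$ is $\{|z|\ge e^R\}$ minus the discs $D_k$, $k\ge j+1$, whose closures are disjoint and lie in its interior. It is connected, by the detour argument of Step 4. Its two copies in $M$ are glued along $\partial D_{j+1}$, so $\{T\ge R\}$ is connected. It is non-compact and disjoint from $K$, so it lies in one component of $M\setminus K$, which is therefore unbounded. Every other component lies in the relatively compact set $\{T<R\}$. So $M$ has only one end. $\blacksquare$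

One can see directly how this example escapes Theorem 2. The interior of $N$ is connected and $u\ge0$ is harmonic and not identically $0$ there, so $u>0$ in $\operatorname{int}N$. By the Hopf boundary lemma the derivative of $u$ in the direction into $N$ is positive along each $\partial D_k$. Hence the flux through every $\partial D_k$ is non-zero, and these loops leave every compact set. So no single-valued conjugate exists outside any compact set.

## 8. The genus criterion for one-ended orientable surfaces

**Proof of Corollary 4(3).** The topological input is the Kerékjártó–Richards classification of non-compact surfaces (I. Richards, *Trans. Amer. Math. Soc.* 106 (1963)). It gives two facts. An orientable one-ended surface of finite genus is a closed surface minus one point. An orientable one-ended surface of infinite genus is unique up to homeomorphism, hence, in dimension two, up to diffeomorphism.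

**Step 1: finite genus.** If $S$ has finite genus, it is a closed surface minus one point, and Corollary 4(1) with $k=1$ shows that every complete metric on $S$ has the $L^1$-Liouville property.

**Step 2: infinite genus.** We must find a complete metric on $S$ without the property. The surface $M$ of Theorem 3 is orientable and one-ended and fails the $L^1$-Liouville property, so by Step 1 its genus is infinite. By uniqueness $S$ is diffeomorphic to $M$. The metric of $M$, pulled back to $S$, is complete and fails the $L^1$-Liouville property. $\blacksquare$
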